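# Where the Griesmer bound last fails: excess hyperplanes and lines through a zero

## 1. Five points in the plane of order three

Can a ternary linear code have length 5, dimension 3 and minimum distance 3? Let us try to build one. Write down a $3\times 5$ generator matrix $G$ over $\mathbb F_3$. A codeword is $xG$ with $x\in\mathbb F_3^3$. For $x\neq 0$, its zero coordinates sit at those columns of $G$ that lie in the 2-dimensional subspace $x^\perp$. So minimum distance at least 3 means: every 2-dimensional subspace of $\mathbb F_3^3$ contains at most two of the five columns, counted with repetition.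

No column is zero, since a zero column and any two others lie in a common 2-dimensional subspace. No two columns are proportional, since two proportional columns and any third lie in a common 2-dimensional subspace. So the columns give five distinct points of the projective plane $PG(2,3)$, no three on a line. This plane has 13 points, 4 points on every line and 4 lines through every point.

Take one of the five points, $P$. Each of the other four lies on exactly one of the four lines through $P$, and no line through $P$ contains two of them. So every line through $P$ contains exactly one other chosen point. Since $P$ was any chosen point, every line of the plane contains 0 or 2 of the five points. Now take a point $Q$ that was not chosen. The lines through $Q$ split the five points into parts of size 0 or 2, so five is even, which is absurd. There is no such code.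

Compare with the neighboring distances. For $d=1$ and $d=2$ there are ternary codes of dimension 3 and lengths 3 and 4: the whole space $\mathbb F_3^3$, and the vectors of $\mathbb F_3^4$ with coordinate sum zero. For $d=4$ take seven of the nine points off a fixed line of $PG(2,3)$. The fixed line contains none of them, and every other line contains at most 3, since one of its four points is on the fixed line. The seven points are not all on one line, so we get dimension 3, length 7 and minimum distance at least $7-3=4$. The two omitted points are on at most 8 of the 13 lines, so some line other than the fixed one avoids them; it contains three of the seven points, and the distance is exactly 4.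

The lengths $3,4,5,7$ for $d=1,2,3,4$ are all values of one classical lower bound. It is attained at $d=1,2,4$ and missed at $d=3$. We are going to locate, for every $k\ge3$ and every prime power $q\ge k$, the last distance at which it is missed.

## 2. The Griesmer bound and the threshold $c(k,q)$

Let $q$ be a prime power. An $[n,k,d]_q$ code is a $k$-dimensional subspace of $\mathbb F_q^n$ with minimum Hamming distance $d$, and $n_q(k,d)$ is the smallest $n$ for which an $[n,k,d]_q$ code exists. The Griesmer bound states
$$n_q(k,d)\ \ge\ g_q(k,d):=\sum_{i=0}^{k-1}\left\lceil \frac{d}{q^i}\right\rceil. \tag{1}$$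
For fixed $k$ and $q$ the right side is nondecreasing in $d$. For instance $g_3(3,3)=3+1+1=5$ and $g_3(3,4)=4+2+1=7$.

**Definition.** For given $k$ and $q$, $c(k,q)$ denotes the value such that (a) $n_q(k,d)\ge g_q(k,d)+1$ for $d=c(k,q)$, and (b) $n_q(k,d)=g_q(k,d)$ for every integer $d\ge c(k,q)+1$.

At most one value can satisfy this: if $c<c'$ both did, (b) for $c$ would say that the bound is attained at $d=c'$, against (a) for $c'$.

Two facts are quoted as known in the source of the problem, "An Improvement To The Achievement Of The Griesmer Bound".

(i) If $q\ge k\ge3$, then $n_q(k,d)=g_q(k,d)$ for every integer $d\ge (k-2)q^{k-1}-(k-1)q^{k-2}+1$.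

(ii) (Dodunekov; Maruta) For $d=(k-2)q^{k-1}-(k-1)q^{k-2}$ one has $n_q(k,d)\ge g_q(k,d)+1$ in two ranges: for $q\ge k$ when $k=3,4,5$, and for $q\ge 2k-3$ when $k\ge6$.

Hamada's conjecture says that the range in (ii) can be replaced by $q\ge k\ge3$ throughout. We prove it.

**Theorem 1 (Hamada's conjecture).** For all integers $k\ge3$ and prime powers $q\ge k$ there is no $[g_q(k,d),k,d]_q$ code with $d=(k-2)q^{k-1}-(k-1)q^{k-2}$. Consequently
$$c(k,q)=(k-2)q^{k-1}-(k-1)q^{k-2}.$$

For $k=q=3$ the distance is $9-6=3$, and the first sentence is the computation in Section 1. We shall not use (ii), and we use (i) only for part (b) of the definition of $c(k,q)$.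

## 3. Codes as weighted points, and their complements

Write $[j]=(q^j-1)/(q-1)$ for $j\ge0$, so $[0]=0$ and $[1]=1$. We use three identities, for $j\ge 1$:
$$[j]=q[j-1]+1,\qquad [j]=q^{j-1}+[j-1],\qquad [j]^2-[j+1][j-1]=q^{j-1}. \tag{2}$$
The third holds because $(q^j-1)^2-(q^{j+1}-1)(q^{j-1}-1)=q^{j+1}-2q^j+q^{j-1}=q^{j-1}(q-1)^2$.

The points of $PG(k-1,q)$ are the 1-dimensional subspaces of $\mathbb F_q^k$, and its hyperplanes are the $(k-1)$-dimensional subspaces. There are $[k]$ points and $[k]$ hyperplanes. A hyperplane has $[k-1]$ points, a point is on $[k-1]$ hyperplanes, and two distinct points are on $[k-2]$ common hyperplanes. (For $k=2$ a hyperplane is a single point, and these counts are still correct.) For a function $F$ on points and a subspace $S$, $F(S)$ is the sum of $F$ over the points of $S$, and $|F|$ is the sum over all points. $\chi_S$ is the function that is 1 on the points of $S$ and 0 elsewhere.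

A generator matrix without zero columns gives a function $K$ on points: $K(P)$ is the number of columns that span $P$. The codeword $xG$, $x\ne0$, has weight $n-K(H)$, where $H=x^\perp$ and $n=|K|$. Conversely, a function $K\ge0$ with integer values and $|K|=n$ gives a $k\times n$ matrix. If $K(H)\le n-d$ for all hyperplanes $H$, with $d\ge1$, then no nonzero $x$ has $xG=0$, so the code has dimension $k$ and all its nonzero weights are at least $d$.

The distance in Theorem 1 has the form $d=sq^{k-1}-uq^{k-2}$ with $s=k-2$ and $u=k-1$. If every point is taken $s$ times, every nonzero weight is $sq^{k-1}$. Our code is a little shorter, so it is natural to look at what is missing.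

**Lemma 2.** Let $k\ge2$, $1\le u\le q-1$, $s\ge1$ and $d=sq^{k-1}-uq^{k-2}\ge1$. Then $g_q(k,d)=s[k]-u[k-1]$. If a $[g_q(k,d),k,d]_q$ code exists, let $K(P)$ be the number of columns of a generator matrix representing the point $P$. Then $F=s-K$ has integer values with $0\le F\le s$, and
$$|F|=u[k-1],\qquad F(H)\ge u[k-2]\ \text{ for every hyperplane } H. \tag{3}$$

*Proof.* **Step 1: the value of the bound.** We evaluate the sum in (1). For $i\le k-2$ the number $d/q^i=sq^{k-1-i}-uq^{k-2-i}$ is an integer, and $\lceil d/q^{k-1}\rceil=\lceil s-u/q\rceil=s$ because $0<u/q<1$. Summing, $g_q(k,d)=s(q^{k-1}+\dots+q)-u(q^{k-2}+\dots+1)+s=s([k]-1)-u[k-1]+s=s[k]-u[k-1]$.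

**Step 2: no zero columns.** This makes $K$ account for all $n=g_q(k,d)$ columns. If a coordinate were zero in all codewords, deleting it would give an $[n-1,k,d]_q$ code, against (1).

**Step 3: no point is used more than $s$ times.** This gives $F\ge0$. Let $K(P)=m\ge1$. The $m$ columns at $P$ are nonzero and proportional, so the codewords vanishing on those $m$ coordinates form a subcode of dimension $k-1$. After these coordinates are deleted, it has length $n-m$ and minimum distance at least $d$. Since $g_q(k-1,\cdot)$ is nondecreasing, (1) gives
$$n-m\ \ge\ g_q(k-1,d)=g_q(k,d)-\lceil d/q^{k-1}\rceil=n-s .$$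
So $m\le s$. Hence $0\le K\le s$, that is, $0\le F\le s$.

**Step 4: the sums.** Now we check (3). First, $|F|=s[k]-n=u[k-1]$. For a hyperplane $H$, the corresponding codeword has weight $n-K(H)\ge d$, and by (2)
$$n-d=s([k]-q^{k-1})-u([k-1]-q^{k-2})=s[k-1]-u[k-2].$$
So $F(H)=s[k-1]-K(H)\ge s[k-1]-(n-d)=u[k-2]$. $\square$

For $k=q=3$, $s=1$, $u=2$, $F$ is the indicator of a set of $8$ points of $PG(2,3)$ that meets every line in at least 2 points: the complement of the five points of Section 1.

## 4. The excess of a hyperplane

From now on let $k\ge2$, $u\ge1$, and let $F$ be a non-negative integer-valued function on the points of $PG(k-1,q)$ that satisfies (3).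

**Definition.** The excess of a hyperplane $H$ is
$$w(H)=\frac{F(H)-u[k-2]}{q^{k-2}}\ \ge 0 .$$
We write $\mathcal H=\{H:w(H)>0\}$. The rank $r$ of $\mathcal H$ is the dimension of the span of the linear forms that define the members of $\mathcal H$. So the common intersection of the members of $\mathcal H$ is a subspace of codimension $r$.

**Example A.** Let $F=\chi_{H_1}+\dots+\chi_{H_u}$ with distinct hyperplanes. Then $|F|=u[k-1]$ and $F(H)=\sum_i|H_i\cap H|$, counting points. Here $|H_i\cap H|=[k-2]$ unless $H=H_i$, when it is $[k-1]=[k-2]+q^{k-2}$. So (3) holds, $w(H_i)=1$, and all other excesses are 0.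

**Example B.** The excess need not be an integer. In $PG(2,4)$ let $O$ consist of the six points $(1,t,t^2)$, $t\in\mathbb F_4$, and $(0,1,0)$, $(0,0,1)$. No three are on a line: the $3\times3$ determinants are, up to sign, a Vandermonde determinant for three values of $t$; $t-t'$ or $t^2-t'^2=(t-t')^2$ for two values; and 1 for one value. (A set of six points in $PG(2,4)$ with no three collinear is called a hyperoval.) Through a point of $O$ there are five lines, and they must be the five distinct lines joining it to the other points of $O$. So every line meets $O$ in 0 or 2 points. Let $F$ be the indicator of the complement of $O$. Then $|F|=15=3\cdot5$ and every line has $F(L)\in\{3,5\}$, so (3) holds with $k=3$, $u=3$. A line that misses $O$ has excess $(5-3)/4=\tfrac12$; a line that meets $O$ has excess 0. There are $\binom62=15$ lines that meet $O$, so $6$ lines miss it, and the total excess is 3.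

The next lemma says that $F$ can be recovered from the excesses: $F$ is a sum of hyperplanes with non-negative, possibly fractional, coefficients.

**Lemma 3.** We have

1. $F(P)=\sum_{H\ni P}w(H)$ for every point $P$;
2. $\sum_H w(H)=u$.

Consequently $F(P)=u$ for every point $P$ of $\bigcap_{H\in\mathcal H}H$, and $F\ge1$ at every point of every member of $\mathcal H$.

*Proof.* **Step 1: part 1.** The plan is to add $F(H)$ over the hyperplanes through $P$. The value $F(P)$ is counted $[k-1]$ times and every other value $[k-2]$ times, so
$$\sum_{H\ni P}F(H)=[k-1]F(P)+[k-2]\bigl(|F|-F(P)\bigr)=q^{k-2}F(P)+u[k-2][k-1].$$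
Subtract $u[k-2]$ for each of the $[k-1]$ hyperplanes through $P$ and divide by $q^{k-2}$.

**Step 2: part 2.** Now we add over all hyperplanes. Each point is counted $[k-1]$ times, so $\sum_HF(H)=[k-1]|F|=u[k-1]^2$. There are $[k]$ hyperplanes, so by (2) with $j=k-1$
$$\sum_Hw(H)=\frac{u\bigl([k-1]^2-[k][k-2]\bigr)}{q^{k-2}}=u .$$

**Step 3: the consequences.** These compare the two sums. If $P$ is on all $H$ with $w(H)>0$, the sum in part 1 is the full sum of part 2. If $P\in H$ with $w(H)>0$, then $F(P)\ge w(H)>0$, and $F(P)$ is an integer. $\square$

## 5. Counting a union of hyperplanes: planes succeed, solids do not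

Suppose the code in Theorem 1 exists. Then $u=k-1\le q-1$, and Lemma 2 gives $F\le s=k-2<u$. By Lemma 3 the members of $\mathcal H$ have no common point, so $r=k$: there are $k$ independent hyperplanes $H_1,\dots,H_k$ of positive excess, and $F\ge1$ on their union. The obvious next move is to show that this union is larger than $|F|$.

In coordinates with $H_i:\ x_i=0$, the points outside the union are those with all coordinates nonzero, and there are $(q-1)^{k-1}$ of them. So the approach works if
$$[k]-(q-1)^{k-1}\ >\ (k-1)[k-1]. \tag{4}$$

For $k=3$ the left side is $q^2+q+1-(q-1)^2=3q$ and the right side is $2q+2$. So (4) holds for all $q\ge3$, and the case $k=3$ is finished.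

For $k=4$ the left side is $4q^2-2q+2$ and the right side is $3q^2+3q+3$. The difference is $q^2-5q-1$, which is positive for $q\ge 7$. But for $q=4$ we compare $58$ with $63$, and for $q=5$ we compare $92$ with $93$. In these two cases there is room, and no contradiction follows.

Can the count be refined? On $H_i\cap H_j$ we know $F\ge w(H_i)+w(H_j)$. But the only information about these excesses is that they are positive. If both are $\tfrac12$, as may happen by Example B, the inequality says nothing beyond $F\ge1$.

So global counting is too weak, and what we know about the hyperplanes $H_i$ is only that each carries positive integers. We need a place where the total of $F$ is known exactly and is small. There, merely $k$ points with $F\ge1$ should already be too many.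

## 6. Lines through a point where $F$ vanishes

The place is a line through a zero of $F$.

**Lemma 4.** Let $F$ satisfy (3).

3. If $F(z)=0$ and $L$ is a line through $z$, then $F(L)=u$.
4. If $u\le q-1$, there is a point $z$ with $F(z)=0$.

*Proof.* **Step 1: part 3.** We compute $F(L)$ from the excesses. By part 1 of Lemma 3, $F(L)=\sum_Hw(H)\,|H\cap L|$, counting points. A hyperplane meets $L$ in $1$ point if it does not contain $L$, and in $q+1$ points if it does. With part 2 of Lemma 3,
$$F(L)=u+q\sum_{H\supset L}w(H).$$
If $F(z)=0$, then $\sum_{H\ni z}w(H)=0$, so $w(H)=0$ for all $H\ni z$. In particular this holds for all $H\supset L$, so $F(L)=u$.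

**Step 2: part 4.** We check that $F$ is too small to be positive everywhere: $|F|\le(q-1)[k-1]=q^{k-1}-1<[k]$, and there are $[k]$ points. $\square$

In Example B, every line through a point $z\in O$ contains exactly one more point of $O$, so it contains three points of the complement, and $u=3$.

Return to the open case $k=q=4$ of Section 5, with $u=3$. A line through $z$ has total exactly 3. It meets each of the four planes $H_1,\dots,H_4$ in a point with $F\ge1$, and none of these points is $z$. If the four points on one such line are distinct, the total is at least 4, a contradiction. So everything comes down to finding a line through $z$ that meets the $k$ hyperplanes in $k$ different points.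

Independence of the hyperplanes makes this easy. Choose coordinates with $H_i:\ x_i=0$. All coordinates of $z$ are nonzero, since $z$ is off all $H_i$, so we may scale to $z=(1,\dots,1)$. For a vector $y=(a_1,\dots,a_k)$ the $i$-th coordinate of $y-a_iz$ is zero, so the line $\langle y,z\rangle$ meets $H_i$ in $\langle y-a_iz\rangle$. These points are distinct exactly when the $a_i$ are distinct. So we need $k$ distinct elements of $\mathbb F_q$, and $q\ge k$ provides them. For $q=k=3$ and $y=(0,1,2)$ the three points are $(0,1,2)$, $(2,0,1)$ and $(1,2,0)$.

## 7. The rank of the excess hyperplanes is at most $u$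

We now carry this out for any rank and without assuming $q\ge k$.

**Proposition 5.** Let $k\ge2$, $1\le u\le q-1$, and let $F$ be a non-negative integer-valued function on the points of $PG(k-1,q)$ satisfying (3). Let $r$ be the rank of $\mathcal H$. Then $r\le u$. Moreover $F(P)=u$ for every point $P\in\bigcap_{H\in\mathcal H}H$, a subspace of codimension $r$.

*Proof.* The second statement is in Lemma 3. For the first, $\sum_Hw(H)=u\ge1$ shows $r\ge1$. If $r=1$ then $r\le u$, so let $r\ge2$.

**Step 1: normalize.** We set up coordinates in which all relevant forms agree at a zero of $F$. Choose $H_1,\dots,H_r\in\mathcal H$ with independent linear forms $\ell_1,\dots,\ell_r$, and a point $z$ with $F(z)=0$, by part 4 of Lemma 4. Since $F\ge1$ on $H_i$, we have $z\notin H_i$. Fix a vector spanning $z$, also written $z$, and scale the forms so that $\ell_i(z)=1$ for all $i$.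

**Step 2: choose the line.** We want a line through $z$ that separates the $H_i$ as far as the field allows. Choose $a_1,\dots,a_r\in\mathbb F_q$ taking $\min(r,q)\ge2$ distinct values. As the $\ell_i$ are independent, there is a vector $y$ with $\ell_i(y)=a_i$ for all $i$. If $y$ were a multiple $\lambda z$, all $a_i$ would equal $\lambda$; they are not all equal. So $L=\langle y,z\rangle$ is a line.

**Step 3: count on the line.** The vector $y-a_iz$ is nonzero and $\ell_i(y-a_iz)=0$, so $\langle y-a_iz\rangle$ is a point of $H_i$ and $F\ge1$ there. For distinct values $a$ the points $\langle y-az\rangle$ are distinct. So $L$ contains at least $\min(r,q)$ points with $F\ge1$, and part 3 of Lemma 4 gives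
$$u=F(L)\ge\min(r,q).$$
Since $u\le q-1$, the minimum is not $q$, so it is $r$, and $r\le u$. $\square$

## 8. No Griesmer code at $d=(k-2)q^{k-1}-(k-1)q^{k-2}$

*Proof of Theorem 1.* **Step 1: nonexistence.** This is part (a) of the definition of $c(k,q)$. Put $s=k-2\ge1$ and $u=k-1\le q-1$. Then $d=q^{k-2}\bigl((k-2)(q-1)-1\bigr)\ge1$, since $(k-2)(q-1)\ge2$. Suppose a $[g_q(k,d),k,d]_q$ code exists, and take $F$ from Lemma 2. It satisfies (3) and $F\le k-2<u$. By Proposition 5 a common point of the members of $\mathcal H$ would have $F=u$, so there is none, and $r=k$. But $r\le u=k-1$, a contradiction.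

A code of length below $g_q(k,d)$ is excluded by (1), so $n_q(k,d)\ge g_q(k,d)+1$.

**Step 2: larger distances.** Part (b) of the definition, that the bound is attained for every integer $d\ge(k-2)q^{k-1}-(k-1)q^{k-2}+1$, is fact (i). $\blacksquare$

## 9. Which codes with $d=sq^{k-1}-uq^{k-2}$ meet the bound

The proof used only $s<u$ and $u<\min(k,q)$. In that range we can also decide the case $s\ge u$.

**Theorem 6.** Let $k\ge2$, $1\le u\le\min(k,q)-1$, $s\ge1$, and $d=sq^{k-1}-uq^{k-2}\ge1$ (no relation between $k$ and $q$ is assumed). Then a $[g_q(k,d),k,d]_q$ code exists if and only if $s\ge u$.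

*Proof.* **Step 1: necessity.** We repeat the argument of Section 8. Let $s\le u-1$ and suppose a code exists. Lemma 2 gives $F$ with (3) and $F\le s<u$. By Proposition 5 the members of $\mathcal H$ have no common point, so $r=k$, and $k=r\le u\le k-1$ is a contradiction.

**Step 2: sufficiency.** For $s\ge u$ we remove one hyperplane $u$ times from $s$ copies of the space. Fix a hyperplane $H$ and put $K=s-u\chi_H\ge0$. Then $|K|=s[k]-u[k-1]=g_q(k,d)$ by Lemma 2. For a hyperplane $H'\ne H$ we have $K(H')=s[k-1]-u[k-2]$, and $K(H)=(s-u)[k-1]\le s[k-1]-u[k-2]$. So every nonzero $x$ gives a word of weight at least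
$$|K|-s[k-1]+u[k-2]=sq^{k-1}-uq^{k-2}=d\ge1,$$
with equality for every $H'\ne H$. The code has dimension $k$ and minimum distance $d$. $\square$

Both limits on $u$ are sharp: for $u=k$ or $u=q$ a code may exist with $s<u$.

*The limit $u<k$.* Let $u=k\le q-1$ and $s=k-1$. Take independent hyperplanes $H_1,\dots,H_k$ and $K=(k-1)-\sum_{i=1}^k\chi_{H_i}$. No point is on all $H_i$, so $K\ge0$. Here $d=(k-1)q^{k-1}-kq^{k-2}=q^{k-2}\bigl((k-1)q-k\bigr)$, and it is positive because $(k-1)q-k\ge(k-1)(k+1)-k=k^2-k-1\ge1$. By Lemma 2, $|K|=(k-1)[k]-k[k-1]=g_q(k,d)$. For every hyperplane $H'$,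
$$K(H')=(k-1)[k-1]-\sum_{i=1}^k|H_i\cap H'|\ \le\ (k-1)[k-1]-k[k-2],$$
with equality for $H'\notin\{H_1,\dots,H_k\}$. Such an $H'$ exists since there are $[k]\ge q+1>k$ hyperplanes. Subtracting from $|K|$, the minimum distance is $(k-1)q^{k-1}-kq^{k-2}=d$.

*The limit $u<q$.* Let $u=q\ge3$ and $s=2<u$. Then $d=2q^{k-1}-q^{k-1}=q^{k-1}$. The simplex code, $K=1$ at every point, has length $[k]=g_q(k,q^{k-1})$, and all its nonzero weights are $[k]-[k-1]=q^{k-1}$.

## 10. When the rank equals $u$

How good is the inequality $r\le u$, and what does $F$ look like when $r=u$? Example A with independent hyperplanes has $r=u$. Example B also has $r=u$, and it is of a different kind. This turns out to be the only pair $(q,u)$ at which something different occurs.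

Two codes are called equivalent if one is obtained from the other by permuting the coordinates and multiplying them by nonzero scalars.

**Theorem 7.** In Proposition 5 ($1\le u\le q-1$):

(a) $r\le u$ is best possible whenever $u\le k$, and it fails for $u=q<k$.

(b) If $r=u$ and $(q,u)\ne(4,3)$, then $F=\chi_{H_1}+\dots+\chi_{H_u}$ with $u$ independent hyperplanes. For $(q,u)=(4,3)$ this conclusion is false.

Consequently, for $3\le k\le q-1$, $(q,k)\ne(4,3)$, the $[g_q(k,d),k,d]_q$ code with $d=(k-1)q^{k-1}-kq^{k-2}$ is unique up to equivalence.

*Proof of (a).* For $u\le k$ take $u$ independent hyperplanes in Example A; then $\mathcal H=\{H_1,\dots,H_u\}$ and $r=u$. For $u=q<k$ let $F$ be 1 at all points except one point $z$, where $F(z)=0$. Then $|F|=[k]-1=q[k-1]$ and $F(H)\ge[k-1]-1=q[k-2]$, so (3) holds with $u=q$. Lemma 3 does not need $u\le q-1$. It says that a common point of the members of $\mathcal H$ has $F=q$, but $F\le1$. So there is no common point, and $r=k>q=u$.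

*Proof of (b) for $(q,u)\neq(4,3)$.* If $r=u=1$, then $\mathcal H$ has a single member $H_1$, $w(H_1)=1$ by part 2 of Lemma 3, and $F=\chi_{H_1}$ by part 1. So let $r=u\ge2$; then $q\ge u+1\ge3$.

**Step 1: reduce to $r$ coordinates.** We want to treat $F$ as a function on $\mathbb F_q^r$. Choose independent $H_1,\dots,H_r\in\mathcal H$ and coordinates on $\mathbb F_q^k$ such that $H_i$ is $x_i=0$ for $i\le r$. As $\mathcal H$ has rank $r$, all forms of $\mathcal H$ involve only $x_1,\dots,x_r$. Put $F(v)=\sum_{H\ni v}w(H)$ for every vector $v$, which by part 1 of Lemma 3 agrees with the old $F$ at the point $\langle v\rangle$ when $v\ne0$. This depends only on $x_1,\dots,x_r$. So $F$ is a function on $\mathbb F_q^r$; for $x\in\mathbb F_q^r\setminus\{0\}$ its value is that of the old $F$ at the point spanned by $(x,0,\dots,0)$, a non-negative integer. Lemma 4 applies to lines $\langle x,y\rangle$ with $x,y\in\mathbb F_q^r$, extended by zeros.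

Let $N=\{x\in(\mathbb F_q^*)^r: F(x)=0\}$. It is nonempty: by part 4 of Lemma 4 there is a zero of $F$, it is off all $H_i$, so its first $r$ coordinates are nonzero. Let $D$ be the set of vectors in $(\mathbb F_q^*)^r$ with pairwise distinct entries; $D\ne\varnothing$ since $r\le q-1$. We multiply vectors componentwise.

**Step 2: if $z\in N$ and $c\in D$, then $zc\in N$.** This exploits the equality $r=u$ on a line. Put $y=zc$. As $r\ge2$ and the entries of $c$ differ, $y\notin\langle z\rangle$. The $i$-th entry of $y-c_iz$ is $z_ic_i-c_iz_i=0$, so $\langle y-c_iz\rangle$ is on $H_i$ and $F\ge1$ there. These are $r=u$ distinct points of the line $\langle y,z\rangle$, on which the total of $F$ is $u$. So $F=0$ at every other point of this line. As $0$ is not among the $c_i$, the point $\langle y\rangle$ is such another point, so $F(y)=0$. All entries of $y$ are nonzero, so $y\in N$.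

**Step 3: a subgroup inside $N$.** We turn Step 2 into a large set of zeros. Since $(\mathbb F_q^*)^r$ is a finite group, the group $\langle D\rangle$ generated by $D$ consists of products of elements of $D$, so $N$ is closed under multiplication by $\langle D\rangle$. Pick $z\in N$ and replace the coordinate $x_i$ by $x_i/z_i$ for $i\le r$. The hyperplanes $H_i$ are unchanged, $N$ becomes $z^{-1}N$ and now contains $(1,\dots,1)$. Hence $N\supseteq\langle D\rangle$.

**Step 4: compute $\langle D\rangle$.** There are two cases.

*Case $r\le q-2$.* Let $c\ne0,1$. The set $\mathbb F_q^*\setminus\{1,c\}$ has $q-3\ge r-1$ elements; put $r-1$ distinct ones in the positions other than $i$. With $c$, respectively $1$, in position $i$ we get two members of $D$, and their quotient has $c$ in position $i$ and $1$ elsewhere. Such vectors generate everything: $\langle D\rangle=(\mathbb F_q^*)^r$.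

*Case $r=q-1$.* The members of $D$ are the arrangements of all elements of $\mathbb F_q^*$. Take an arrangement with $a$ in position $i$ and $b$ in position $j$, and the one with $a$ and $b$ interchanged. Their quotient has $a/b$ in position $i$, $b/a$ in position $j$ and $1$ elsewhere. Here $a/b$ can be any $c\ne1$. These vectors generate all vectors with product 1: use pairs of positions $(i,r)$ to give the first $r-1$ entries their prescribed values; the last is then forced. Every element of $D$ has product $\prod_{a\in\mathbb F_q^*}a=-1$ (Wilson). So $\langle D\rangle=\{x\in(\mathbb F_q^*)^r:\prod x_i=\pm1\}$.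

**Step 5: every hyperplane $\sum_{i\le r}c_ix_i=0$ with at least two nonzero $c_i$ contains a vector of $\langle D\rangle$.** This will exclude all members of $\mathcal H$ other than the $H_i$.

First, for $m\ge2$ and $q\ge3$ there are $m$ nonzero elements with sum 0. Use pairs $(x,-x)$, and for odd $m$ one triple: $(1,1,-2)$ if $q$ is odd, and $(1,a,1+a)$ with $a\ne0,1$ if $q\ge4$ is even. Let $m$ be the number of nonzero $c_i$, let the products $c_ix_i$ with $c_i\ne0$ be such elements, and put $x_i=1$ where $c_i=0$. So the hyperplane contains a vector of $(\mathbb F_q^*)^r$. This suffices if $r\le q-2$. It also suffices if $q=3$, $r=2$, because then $\prod x_i=\pm1$ always holds.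

There remains $r=q-1$ with $q\ge4$. Since $u=r$ and $(q,u)\ne(4,3)$, we have $q\ge5$. If some $c_l=0$, change the free entry $x_l$ so that $\prod x_i=1$. If all $c_i\neq0$, put $y_i=c_ix_i$ and $C=\prod c_i$. We need nonzero $y_1,\dots,y_{q-1}$ with
$$\sum y_i=0,\qquad \prod y_i=\pm C. \tag{5}$$

- *$q\ge8$ even.* Here $r=q-1\ge7$ is odd. Take one triple $(1,a,1+a)$ with $a\ne0,1$, one pair $(x,x)$, and pairs $(1,1)$ for the rest. The product is $a(1+a)x^2$, and $x^2$ is arbitrary in $\mathbb F_q^*$.
- *$q\equiv3\pmod4$, $q\ge7$.* Here $r$ is even. Take one pair $(x,-x)$ and pairs $(1,-1)$. The product is $\pm x^2$. Since $-1$ is a nonsquare, every element is $\pm$ a square, so $C=\pm x^2$ for some $x$.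
- *$q=5$.* Here $r=4$. The vector $(1,-1,1,-1)$ has sum 0 and product 1; $(1,1,1,2)$ has sum 0 and product 2. Since $\{\pm1\}\cup\{\pm2\}=\mathbb F_5^*$, one of them works.
- *$q\equiv1\pmod4$, $q\ge9$.* Here $r\ge8$ is even and $-1$ is a square. If $C$ is a square, take a pair $(x,-x)$ with $x^2=C$ and pairs $(1,-1)$; the product is $\pm C$. If $C$ is a nonsquare, take a nonsquare $\lambda$ and the six elements $1,1,-2,\lambda,\lambda,-2\lambda$. They have sum 0 and product $4\lambda^3$, a nonsquare. Add one pair $(x,-x)$ and pairs $(1,-1)$, which is possible since $r-6\ge2$ is even. The product is $\pm4\lambda^3x^2$ with a sign that does not depend on $x$. Since $-1$ is a square and $x^2$ is an arbitrary nonzero square, every nonsquare is attained.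

**Step 6: conclude.** Suppose some $H\in\mathcal H$ had at least two nonzero coefficients. By Step 5 it would contain a vector $x\in\langle D\rangle\subseteq N$, so $0=F(x)\ge w(H)>0$, a contradiction. So every member of $\mathcal H$ has exactly one nonzero coefficient, and $\mathcal H=\{H_1,\dots,H_r\}$. At the vector of $\mathbb F_q^r$ with $x_i=0$ and $x_j=1$ for $j\neq i$, which is nonzero as $r\ge2$, we have $F=w(H_i)$. So $w(H_i)$ is a positive integer. As $\sum_iw(H_i)=u=r$, all $w(H_i)=1$, and part 1 of Lemma 3 gives $F=\chi_{H_1}+\dots+\chi_{H_r}$.

*Proof of (b) for $(q,u)=(4,3)$.* Take $F$ from Example B. Since $F\le1<3=u$, the lines of positive excess have no common point by Lemma 3, so $r=3=u$. But $F$ is not a sum of three independent lines, because two of those lines meet, and the sum is at least 2 at the intersection point.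

It is instructive to see where the argument stops here. For $q=4$, $r=3$ we have $-1=1$ and $\langle D\rangle=\{x:x_1x_2x_3=1\}$. If three nonzero elements of $\mathbb F_4$ have sum 0, then the first two differ (otherwise the third would be 0), and the third, being their sum, is the remaining nonzero element. So their product is the product of all nonzero elements, which is 1. Thus (5) can be solved only for $C=1$, and Step 5 fails for lines with $c_1c_2c_3\ne0,1$.

*Proof of the uniqueness statement.* **Step 1: the parameters.** We bring the code under (b). Here $s=k-1$ and $u=k\le q-1$, and Section 9 showed $d\ge1$ and that such a code exists. For any such code, Lemma 2 gives $F$ with (3) and $F\le k-1<u$. By Proposition 5 the members of $\mathcal H$ have no common point, so $r=k=u$.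

**Step 2: the code from $F$.** Since $(q,u)=(q,k)\ne(4,3)$, (b) says that $F$ is the sum of $k$ independent hyperplanes. Any two such $k$-tuples are related by a linear change of coordinates of $\mathbb F_q^k$. So $K=s-F$ is determined up to such a change, which replaces the generator matrix $G$ by $AG$ with $A$ invertible and does not change the code. Finally, $K$ determines the columns up to order and nonzero scalars, that is, up to equivalence of the code. $\square$

For $(q,k)=(4,3)$, the excluded pair, uniqueness does fail. Here $d=2\cdot16-3\cdot4=20$ and $g_4(3,20)=20+5+2=27$. One code is the one from Section 9, with $K=2-\chi_{H_1}-\chi_{H_2}-\chi_{H_3}$; it has $K=0$ at the three points $H_i\cap H_j$. For the other, let $F$ be as in Example B, so that $K'=2-F$ is 2 on $O$ and 1 elsewhere. Then $|K'|=12+15=27$, and each line has $K'(L)=10-F(L)\in\{7,5\}$, so the minimum distance is $27-7=20$. Since $K'$ is never 0, the two $[27,3,20]_4$ codes are not equivalent.
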